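\title{The order is automatic in every automatic copy of $(\mathbb Z,+)$}

\begin{abstract}
An automatic copy of $(\mathbb Z,+)$ is a bijection from a regular language onto $\mathbb Z$ under which the graph of addition is recognized by a synchronous finite automaton. The order of $\mathbb Z$ has no first-order definition from addition. We prove that it is nevertheless automatic in every such copy. The key step is coarse convexity: if $|x|\le|y|$, then the word for $x$ is longer than the word for $y$ by at most a constant. To prove it we attach a locally compact abelian group to every infinite word length in an ultrapower and show that this group has no nontrivial compact connected subgroup. We also show that an automaton for the order can be computed, that coarse convexity holds in $\mathbb Z^d$, and that the analogue for the lexicographic order on $\mathbb Z^2$ fails.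
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\Sigma$ be a finite alphabet and $\#$ a symbol not in $\Sigma$. The \emph{convolution} of words $w_1,\dots,w_k\in\Sigma^*$ is the word over $(\Sigma\cup\{\#\})^k$ obtained by padding the $w_i$ at the end with $\#$ to a common length and reading them in parallel, one position of each word per letter. A relation $R\subseteq(\Sigma^*)^k$ is \emph{automatic} if a finite automaton recognizes the set of convolutions of the tuples in $R$. A function is automatic if its graph is, and a unary relation is automatic exactly when it is a regular language.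

An \emph{automatic copy} of an abelian group $\Gamma$ consists of a regular language $A\subseteq\Sigma^*$ over some finite alphabet and a bijection $f\colon A\to\Gamma$ such that the addition relation $\{(x,y,z)\in A^3: f(x)+f(y)=f(z)\}$ is automatic. The same definition applies to the monoid $(\mathbb N,+)$. For $\Gamma=\mathbb Z$, the \emph{order} of the copy is the relation $\{(x,y)\in A^2:f(x)<f(y)\}$. The following question is posed in \cite{survey}.

\begin{quote}
Is there an automatic copy of $(\mathbb Z,+)$ whose order is not automatic?
\end{quote}

Relations that are first-order definable from automatic relations are automatic. In $\mathbb N$ we have $x\le y$ if and only if $x+z=y$ for some $z$, so the order is automatic in every automatic copy of $(\mathbb N,+)$. In $\mathbb Z$ no formula in $+$ defines the order, because $x\mapsto-x$ preserves addition and reverses $<$. For the same reason the copies $(A,f)$ and $(A,-f)$ have the same addition relation and opposite orders, so an automaton for addition does not determine the order.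

In the copies that come to mind first, such as a sign followed by binary digits, the order can be read off the digits. But nothing in the definition forces the words to be digit expansions, and one dimension higher a copy can hide the obvious structure completely: Nies and Semukhin \cite{NS} construct an automatic copy of $(\mathbb Z^2,+)$ in which no nontrivial cyclic subgroup is regular, and in that copy the lexicographic order is not automatic (Proposition~\ref{prop:lex}). One might therefore expect a similar copy of $\mathbb Z$. There is none.

\begin{theorem}\label{thm:main}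
Let $(A,f)$ be an automatic copy of $(\mathbb Z,+)$. Then $\{(x,y)\in A^2:f(x)<f(y)\}$ is automatic.
\end{theorem}

Since the order is not definable from addition, the proof must use something else that an automaton can see, namely the length $\operatorname{len}(x)$ of a word $x$. The key step says that length is, up to an additive constant, monotone in the absolute value.

\begin{proposition}[Coarse convexity]\label{prop:cc}
In every automatic copy $(A,f)$ of $(\mathbb Z,+)$ there is a constant $k'$ such that $|f(x)|\le|f(y)|$ implies $\operatorname{len}(x)\le\operatorname{len}(y)+k'$.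
\end{proposition}

Section~\ref{sec:filtration} filters the group by word length and extracts three properties of the filtration from the automata: a bound for sums, a bound for growth, and the ultimate periodicity of certain covering numbers. Section~\ref{sec:order} deduces Theorem~\ref{thm:main} from coarse convexity: signs of integers of comparable length can be compared by an automaton, and the sign of a chosen representative of each length is an ultimately periodic sequence. Sections~\ref{sec:group}--\ref{sec:convexity} prove coarse convexity. If it failed, a limit of the filtration would be a locally compact abelian group with a nontrivial compact connected subgroup; such a group has larger dimension at small scales than at large scales, and periodicity of the covering numbers forbids this. Section~\ref{sec:convexity} also treats $\mathbb Z^d$, and Section~\ref{sec:consequences} contains consequences and the lexicographic counterexample; Theorem~\ref{thm:main} does not depend on these supplements.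

\section{The length filtration}\label{sec:filtration}

We use two standard facts about automata.

\smallskip
\noindent\textbf{(F1)} (Hodgson; Khoussainov--Nerode.) Let $R_1,\dots,R_m$ be automatic relations on $\Delta^*$. Every relation on $\Delta^*$ defined by a first-order formula in $R_1,\dots,R_m$ is automatic, and an automaton for it can be computed from the formula and automata for the $R_i$. In particular, the truth of a first-order sentence in the $R_i$ is decidable.

\smallskip
\noindent\textbf{(F2)} For a letter $a$ and a set $P\subseteq\mathbb N$, the language $\{a^{n+1}:n\in P\}$ is regular if and only if $P$ is \emph{ultimately periodic}: there is $p\ge1$ such that $n\in P\iff n+p\in P$ for all sufficiently large $n$.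

\smallskip
Let $\Gamma$ be an infinite abelian group with an automatic copy on $A\subseteq\Sigma^*$; the cases that matter are $\Gamma=\mathbb Z$ and $\Gamma=\mathbb Z^d$. We identify $A$ with $\Gamma$, so that every $x\in\Gamma$ has a word length $\operatorname{len}(x)$. The words for $x$ and $-x$ may have different lengths, and we need symmetric sets, so we put
\[
\ell(x)=\max\bigl(\operatorname{len}(x),\operatorname{len}(-x)\bigr),\qquad A_n=\{x\in\Gamma:\ell(x)\le n\}.
\]
The sets $A_n$ are finite and symmetric, they increase with $n$, and their union is $\Gamma$. We call $n$ the \emph{level}.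

To speak about levels in formulas, encode $n\in\mathbb N$ by the word $a^{n+1}$ with a new letter $a$. The following relations on words are automatic: equality, every finite relation, $\operatorname{len}(u)<\operatorname{len}(v)$, the successor relation on encoded numbers, and the length-lexicographic order, which puts shorter words first, orders words of equal length lexicographically, and is a well-order. Call a relation among elements of $\Gamma$ and natural numbers \emph{definable} if it is first-order definable from these relations, from $A$ and from addition. By (F1), definable relations are automatic, and by (F2), definable subsets of $\mathbb N$ are ultimately periodic. The element $0$ is defined by $x+x=x$ and negation by $x+x'=0$; the relation $\ell(x)\le n$ says that the words for $x$ and $-x$ are both shorter than $a^{n+1}$. So all three are definable.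

\begin{lemma}[Sums]\label{lem:sums}
There is $c\ge1$ such that $A_n+A_n\subseteq A_{n+c}$ for all $n$ and $\operatorname{len}(-x)\le\operatorname{len}(x)+c$ for all $x$.
\end{lemma}

\begin{proof}
Let a deterministic automaton with $q$ states recognize the graph of addition, and suppose $\operatorname{len}(x+y)>\max(\operatorname{len}(x),\operatorname{len}(y))+q$. On the convolution of $(x,y,x+y)$ the automaton reads more than $q$ letters whose first two tracks are $\#$, so a state repeats there. Repeating the loop yields accepted convolutions of $(x,y,z)$ for infinitely many words $z$, each satisfying $z=x+y$, which is absurd. The same argument for the automatic relation $x+x'=0$ bounds $\operatorname{len}(-x)-\operatorname{len}(x)$ by the number of states of its automaton. Let $c\ge1$ be at least both numbers of states. Then $\ell(x+y)=\max\bigl(\operatorname{len}(x+y),\operatorname{len}((-x)+(-y))\bigr)\le\max(\ell(x),\ell(y))+c$.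
\end{proof}

\begin{lemma}[Growth]\label{lem:growth}
There are integers $C$ and $n_0$ such that $|A_{n+1}|\le C|A_n|$ for all $n\ge n_0$.
\end{lemma}

\begin{proof}
Let a deterministic automaton with $q$ states recognize $A$, and let $A^{\le m}$ be the set of words of $A$ of length at most $m$. Let $w\in A$ have length $m\ge q$. Among the states reached after the prefixes of lengths $0,\dots,q$, two are equal; choose such lengths $i<j$ and delete from $w$ the factor between them. The result lies in $A^{\le m-1}$, and $w$ is recovered from it, from $i$ and from the deleted factor. Thus each word of $A^{\le m-1}$ arises from at most $K=q(|\Sigma|+\dots+|\Sigma|^q)$ words $w$, and $|A^{\le m}|\le(1+K)|A^{\le m-1}|$ for $m\ge q$. By Lemma~\ref{lem:sums}, $A^{\le n-c}\subseteq A_n\subseteq A^{\le n}$. Hence for $n\ge q+c$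
\[
|A_{n+1}|\le|A^{\le n+1}|\le(1+K)^{c+1}|A^{\le n-c}|\le(1+K)^{c+1}|A_n|.\qedhere
\]
\end{proof}

Fix $c$, $C$, $n_0$ as in these lemmas, and enlarge $n_0$ so that $0\in A_{n_0}$ and, if $\Gamma=\mathbb Z^d$ with standard basis $e_1,\dots,e_d$, also $\pm e_1,\dots,\pm e_d\in A_{n_0}$. For $\Gamma=\mathbb Z$ this means $\pm1\in A_{n_0}$. The two lemmas together turn a bound on cardinalities into a bound on coverings that does not depend on the level.

\begin{lemma}[Covering]\label{lem:cover}
If $s,j\ge0$ and $n-s-c\ge n_0$, then $A_{n+j}$ is covered by at most $C^{j+s+2c}$ translates of $A_{n-s}$.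
\end{lemma}

\begin{proof}
Let $F\subseteq A_{n+j}$ be maximal such that the sets $g+A_{n-s-c}$, $g\in F$, are pairwise disjoint. These sets lie in $A_{n+j+c}$, and $|A_{n+j+c}|\le C^{j+s+2c}|A_{n-s-c}|$, so $|F|\le C^{j+s+2c}$. By maximality, for every $x\in A_{n+j}$ the set $x+A_{n-s-c}$ meets some $g+A_{n-s-c}$, and then $x\in g+A_{n-s-c}-A_{n-s-c}\subseteq g+A_{n-s}$.
\end{proof}

For a subset $E$ of an abelian group and an integer $t\ge1$, let $tE=E+\dots+E$ be the $t$-fold sumset. For $n\ge n_0$ let
\[
v_t(n)=\text{the least number of translates of }A_n\text{ that cover }tA_n .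
\]
These numbers gauge the dimension of $A_n$. For the box $E=\{-R,\dots,R\}^a$ in $\mathbb Z^a$, the set $tE$ is covered by $t^a$ translates of $E$, and counting points shows that fewer do not suffice once $R$ is large compared with $t$. Unlike $|A_n|$, the number $v_t(n)$ is bounded, so an automaton can compute it.

\begin{lemma}[Periodicity]\label{lem:period}
For every $t\ge1$ the function $v_t$ is bounded, and there is $p_t\ge1$ such that $v_t(n+p_t)=v_t(n)$ for all sufficiently large $n$.
\end{lemma}

\begin{proof}
Let $j=\lceil\log_2t\rceil$. Since $0\in A_n$, Lemma~\ref{lem:sums} gives $tA_n\subseteq2^jA_n\subseteq A_{n+cj}$, and Lemma~\ref{lem:cover} with $s=0$ gives $v_t(n)\le C^{cj+2c}$ for $n\ge n_0+c$. For fixed $t$ and $v$, the condition $v_t(n)\le v$ reads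
\[
\exists y_1\dots\exists y_v\;\forall x_1\dots\forall x_t\;\Bigl(\bigwedge_{i=1}^t\ell(x_i)\le n\ \to\ \bigvee_{h=1}^v\ell(x_1+\dots+x_t-y_h)\le n\Bigr).
\]
So each set $\{n\ge n_0:v_t(n)\le v\}$ is definable, hence ultimately periodic. Only finitely many $v$ matter; let $p_t$ be a common multiple of the periods.
\end{proof}

\section{From intervals to the order}\label{sec:order}

Let $\Gamma=\mathbb Z$, and let $N_n=\max A_n$ for $n\ge n_0$. Then $N_n\ge1$ and $A_n\subseteq[-N_n,N_n]$, where intervals denote sets of integers. In terms of the filtration, coarse convexity says that $A_n$ fills out this interval after a bounded number of levels.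

\begin{proposition}\label{prop:intervals}
There is $\kappa\ge1$ such that $[-N_n,N_n]\subseteq A_{n+\kappa}$ for all $n\ge n_0$.
\end{proposition}

The proof occupies Sections~\ref{sec:group}--\ref{sec:convexity} and uses nothing from the present section.

\begin{proof}[Proof of Proposition~\ref{prop:cc}]
Let $|x|\le|y|$ and $n=\max(\ell(y),n_0)$. Then $y\in A_n$, so $|x|\le N_n$ and $x\in A_{n+\kappa}$. Hence $\operatorname{len}(x)\le\ell(y)+n_0+\kappa\le\operatorname{len}(y)+c+n_0+\kappa$.
\end{proof}

The passage from intervals to the order is visible in a copy in which the words carry no sign symbol.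

\begin{example}[Base $-2$]\label{ex:base}
Let $A$ consist of the empty word and the words $d_0d_1\cdots d_{m-1}$ over $\{0,1\}$ with $d_{m-1}=1$, and let such a word denote $\sum_id_i(-2)^i$. Let $\alpha_m$ and $\beta_m$ be the sums of $2^i$ over the odd and over the even $i<m$. The words of length at most $m$ denote each integer of $[-\alpha_m,\beta_m]$ once: this interval has $2^m$ elements, and the words of length $m+1$ denote its translate by $(-2)^m$, which is adjacent to it. The intervals are $[0,0]$, $[0,1]$, $[-2,1]$, $[-2,5]$, $[-10,5]$, and so on. So we have a bijection onto $\mathbb Z$, and a word of length $m\ge1$ has sign $(-1)^{m-1}$. Addition is automatic: reading digits $d,d',d''$ of $x,y,z$ with carry $r\in\{-1,0,1\}$, the automaton requires $d+d'+r-d''$ to be even, thus in $\{-2,0,2\}$, passes to the carry $-(d+d'+r-d'')/2$, and accepts if the first and last carries are $0$.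

Here $A_n=[-N_n,N_n]$ with $N_n=\min(\alpha_n,\beta_n)=\lfloor2^n/3\rfloor$, so $N_{n+1}\in\{2N_n,2N_n+1\}$; also $\max(\alpha_n,\beta_n)=N_{n+1}$. Thus $c=1$ has the properties in Lemma~\ref{lem:sums}. We recover the sign from $+$ and $\ell$ alone. Let $n\ge2$ and $D_n=A_{n+1}\setminus A_n=\{x:N_n<|x|\le N_{n+1}\}$.

Two elements $x,y\in D_n$ have the same sign if and only if $\ell(x-y)\le n$: equal signs give $|x-y|\le N_{n+1}-N_n-1\le N_n$, and opposite signs give $|x-y|>2N_n$. If $x\in D_n$, then $N_{n+1}<2N_n+2\le|2x|\le N_{n+2}$, so $2x\in D_{n+1}$; hence $x\in D_n$ and $y\in D_{n+1}$ have the same sign if and only if $\ell(2x-y)\le n+1$. An automaton can therefore compare signs within a shell and across adjacent shells. It cannot chain such comparisons down to level $2$, since the chain is unbounded. Instead, let $e(n)$ be the length-lexicographically least element of $D_n$. The set of $n$ such that $e(n)$ and $e(n+1)$ have the same sign is definable, hence ultimately periodic, and so the sign of $e(n)$ is ultimately periodic too. We can check this directly: of two elements $\pm x\in D_n$ one has length $n+1$ and the other has length $n$,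 so $e(n)$ has length $n$ and sign $(-1)^{n-1}$. The sign changes at every step, a pattern of period $1$, and the sign itself has period $2$.
\end{example}

In general $A_n$ is an interval only up to $\kappa$ levels, and consecutive $N_n$ are not in the ratio $2$. We first bound the ratio. For $n\ge n_0$, Proposition~\ref{prop:intervals} and Lemma~\ref{lem:growth} give
\[
2N_{n+1}+1\le|A_{n+1+\kappa}|\le C^{\kappa+1}|A_n|\le C^{\kappa+1}(2N_n+1)\le3C^{\kappa+1}N_n,
\]
so there is an integer $B\ge2$ with
\begin{equation}\label{eq:ratio}
N_{n+1}\le BN_n\qquad(n\ge n_0).
\end{equation}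
A single layer $A_{n+1}\setminus A_n$ may be empty, for instance when all words have even length, so we use shells of width $c$. Let $n_1=n_0+2\kappa$ and $D_n=A_{n+c}\setminus A_n$ for $n\ge n_1$. Then $D_n\ne\emptyset$, because $2N_n\in A_{n+c}$ and $2N_n>N_n$, and $D_n$ contains every $x$ with $\ell(x)=n+1$. An element $x\in D_n\cup D_{n+1}$ lies in $A_{n+c+1}$ and outside $A_n\supseteq[-N_{n-\kappa},N_{n-\kappa}]$, so
\begin{equation}\label{eq:shell}
N_{n-\kappa}<|x|\le N_{n+c+1}.
\end{equation}
The tests $x-y$ and $2x-y$ of the example are replaced by boundedly many tests $ix-jy$.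

\begin{lemma}[Sign test]\label{lem:sign}
Let $Q=B^{c+1+2\kappa}$ and $T=Q^2+1$. For $n\ge n_1$ and $x,y\in D_n\cup D_{n+1}$, the integers $x$ and $y$ have the same sign if and only if
\[
\operatorname{Same}_n(x,y):\qquad\bigvee_{1\le i,j\le T}\ell(ix-jy)\le n-\kappa .
\]
\end{lemma}

\begin{proof}
If the signs are opposite, then $|ix-jy|=i|x|+j|y|>2N_{n-\kappa}$ for all $i,j\ge1$ by \eqref{eq:shell}, so $ix-jy\notin A_{n-\kappa}$.

Let the signs be equal and $\theta=|x|/|y|$. By \eqref{eq:shell} and \eqref{eq:ratio}, $B_1^{-1}<\theta<B_1$ with $B_1=B^{c+1+\kappa}\le Q$. Dirichlet's pigeonhole argument, applied to the $Q+1$ fractional parts of $0,\theta,\dots,Q\theta$ and the $Q$ intervals $[h/Q,(h+1)/Q)$ of the real line, gives integers $1\le i\le Q$ and $j$ with $|i\theta-j|<1/Q$. Then $j>B_1^{-1}-Q^{-1}\ge0$ and $j<QB_1+1\le T$, so $1\le i,j\le T$. Moreover,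
\[
|ix-jy|=|y|\,|i\theta-j|<N_{n+c+1}/Q\le N_{n-2\kappa}
\]
by \eqref{eq:ratio}, and Proposition~\ref{prop:intervals} at level $n-2\kappa\ge n_0$ gives $ix-jy\in A_{n-\kappa}$.
\end{proof}

Proposition~\ref{prop:intervals} entered three times: in \eqref{eq:ratio}, to bound the elements of a shell from below in \eqref{eq:shell}, and to conclude that a small integer has a short word.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $T$ and $\kappa$ are constants, $\operatorname{Same}_n(x,y)$ is a definable relation of $(x,y,n)$. For $n\ge n_1$ let $e(n)$ be the length-lexicographically least element of $D_n$; the function $e$ is definable. Let $\sigma(n)\in\{\pm1\}$ be the sign of $e(n)$ and $\tau(n)=\sigma(n)\sigma(n+1)$. By Lemma~\ref{lem:sign}, $\tau(n)=1$ if and only if $\operatorname{Same}_n(e(n),e(n+1))$. So $\{n\ge n_1:\tau(n)=1\}$ is definable, and there is $p\ge1$ with $\tau(n+p)=\tau(n)$ for large $n$. Since $\sigma(n+1)=\sigma(n)\tau(n)$, for large $n$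
\[
\sigma(n+2p)=\sigma(n)\prod_{i<2p}\tau(n+i)=\sigma(n)\Bigl(\prod_{i<p}\tau(n+i)\Bigr)^2=\sigma(n).
\]
By (F2), the set $\{n\ge n_1:\sigma(n)=1\}$ is regular. This is the step at which the symmetry $x\mapsto-x$ is broken: the automaton for this set contains finitely many values of $\sigma$ as data.

Let $\ell(x)>n_1$ and $n=\ell(x)-1$. Then $x$ and $e(n)$ lie in $D_n$, and Lemma~\ref{lem:sign} gives
\[
x>0\iff\bigl(\sigma(n)=1\wedge\operatorname{Same}_n(x,e(n))\bigr)\vee\bigl(\sigma(n)=-1\wedge\neg\operatorname{Same}_n(x,e(n))\bigr).
\]
The number $n$ is definable from $x$, and only finitely many $x$ have $\ell(x)\le n_1$. By (F1), $P=\{x:x>0\}$ is regular, and so the relation $x<y$, which says that $x+z=y$ for some $z\in P$, is automatic.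
\end{proof}

\section{The group at an infinite level}\label{sec:group}

We turn to Proposition~\ref{prop:intervals}. From here to the end of Section~\ref{sec:convexity}, the automata enter only through the inclusion $A_n+A_n\subseteq A_{n+c}$ and Lemmas~\ref{lem:growth}--\ref{lem:period}. The following filtration of $\mathbb Z$ shows that sums and growth alone do not suffice, and what the obstruction looks like.

\begin{example}[A hidden circle]\label{ex:circle}
Let $L_1=1$, $h_1=0$, and recursively $M_i=2^iL_i$, $L_{i+1}=(2^i+1)M_i$, $h_{i+1}=h_i+i$. For $0\le j\le i$ let
\[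
E_{i,j}=\{u+vM_i:|u|\le2^jL_i,\ |v|\le2^j\},
\]
and put $B_{h_i+j}=E_{i,j}$ for $0\le j<i$; this defines $B_n$ for all $n\ge0$. We have $E_{i,j}+E_{i,j}=E_{i,j+1}$, and $E_{i,j+1}$ is a union of four translates of $E_{i,j}$. The set $E_{i,i}$ is the interval $[-L_{i+1},L_{i+1}]$, and $E_{i+1,0}\supseteq E_{i,i}$ is a union of three translates of it. Hence the $B_n$ are finite and symmetric, increase to $\mathbb Z$, and satisfy $B_n+B_n\subseteq B_{n+1}$ and $|B_{n+1}|\le12|B_n|$. But $M_i\in B_{h_i}$, while $M_i/2$ has distance $M_i/2=2^{i-1}L_i$ from $M_i\mathbb Z$ and so is not in $B_{h_i+j}$ for $j\le i-2$. The conclusion of Proposition~\ref{prop:intervals} fails.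

The set $B_{h_i+j}$ consists of clusters around multiples of $M_i$. While the clusters are far apart it looks like a box in $\mathbb Z^2$; at $j=i-1$ they merge and it is an interval. The covering numbers $v_t(n)$ of this filtration register the drop in dimension. At $n=h_i+i-1$ we have $v_3(n)\le3$. At $n=h_i+j$ with $j\le i-3$, put $R=2^jL_i$ and $R'=2^j$; then $6R<M_i$, so the clusters of $3B_n$ are disjoint, and
\[
v_3(n)\ge\frac{|3B_n|}{|B_n|}=\frac{6R+1}{2R+1}\cdot\frac{6R'+1}{2R'+1}\ge\Bigl(\frac73\Bigr)^2>3 .
\]
So $\{n:v_3(n)\le3\}$ is infinite with unbounded gaps, and it is not ultimately periodic.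
\end{example}

In a general filtration the sets $A_n$ have no explicit shape, and a failure of coarse convexity by $\kappa$ levels, for one fixed $\kappa$, contradicts nothing. We pass to a limit in which the delay is infinite and in which dimension has an exact meaning. Let $\Gamma$ again be any infinite abelian group with an automatic copy.

\subsection*{Ultrapowers}
Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$: a family of infinite subsets of $\mathbb N$, closed under supersets and finite intersections, that contains each set or its complement. ``For almost all $i$'' means ``for all $i$ in some set of $\mathcal U$''. A sequence with finitely many values is constant for almost all $i$. The \emph{ultrapower} ${}^*\Gamma$ is the group of sequences $(x_i)$ in $\Gamma$, two sequences being identified if they agree for almost all $i$; the class of $(x_i)$ is $[x_i]$. For sets $E_i\subseteq\Gamma$ let $[E_i]$ be the set of all $[x_i]$ with $x_i\in E_i$ for almost all $i$; sets of this form are \emph{internal}. We need three rules, of which the first two are cases of \L o\'s's theorem.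

\smallskip
\noindent\textbf{(U1)} Finite unions, finite intersections, differences, translates and sums of internal sets are internal and are computed index by index, for example $[E_i]+[F_i]=[E_i+F_i]$. Moreover $[E_i]\subseteq[F_i]$ if and only if $E_i\subseteq F_i$ for almost all $i$.

\smallskip
\noindent\textbf{(U2)} For $v\in\mathbb N$, the set $[E_i]$ is covered by $v$ translates of $[F_i]$ if and only if $E_i$ is covered by $v$ translates of $F_i$ for almost all $i$. This is (U1) applied to $\bigcup_{h\le v}(y_h+[F_i])$.

\smallskip
\noindent\textbf{(U3)} (Countable saturation.) A decreasing sequence $E^0\supseteq E^1\supseteq\cdots$ of nonempty internal sets has nonempty intersection. Indeed, write $E^s=[E^s_i]$, let $s(i)$ be the largest $s\le i$ with $E^0_i\cap\dots\cap E^s_i\ne\emptyset$, and choose $x_i$ in that intersection ($x_i$ is arbitrary if there is no such $s$). For each $s$ we have $s(i)\ge s$ for almost all $i$, so $[x_i]\in E^s$.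

\smallskip
An \emph{infinite level} is a class $\omega=[\omega_i]$ of integer sequences such that for every $k\in\mathbb N$ we have $\omega_i>k$ for almost all $i$. For $k\in\mathbb Z$, $\omega+k=[\omega_i+k]$ is again an infinite level. For any class $\nu=[\nu_i]$ of integer sequences put ${}^*\!A_\nu=[A_{\nu_i}]$, with $A_n=\emptyset$ for $n<0$. By (U1), ${}^*\!A_\nu$ is symmetric and ${}^*\!A_\nu+{}^*\!A_\nu\subseteq{}^*\!A_{\nu+c}$. For infinite $\omega$ let $v_t(\omega)\in\mathbb N$ be the value that the bounded sequence $v_t(\omega_i)$ takes for almost all $i$. By (U2), it is the least number of translates of ${}^*\!A_\omega$ that cover $t\,{}^*\!A_\omega$.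

\subsection*{The group $X_\omega$}
Fix an infinite level $\omega$. We keep what lies finitely many levels above $\omega$ and discard what lies infinitely many levels below:
\[
G=\bigcup_{k\in\mathbb N}{}^*\!A_{\omega+k},\qquad H=\bigcap_{k\in\mathbb N}{}^*\!A_{\omega-k},\qquad X=X_\omega=G/H .
\]
Both $G$ and $H$ are symmetric, contain $0$, and are closed under addition, so they are subgroups of ${}^*\Gamma$. Let $\pi\colon G\to X$ be the quotient map and $U_k=\pi({}^*\!A_{\omega-k})$ for $k\in\mathbb Z$. Then
\[
0\in U_k=-U_k,\qquad U_{k+1}\subseteq U_k,\qquad U_{k+c}+U_{k+c}\subseteq U_k .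
\]
Call $W\subseteq X$ open if every $\xi\in W$ has $\xi+U_k\subseteq W$ for some $k$. For any set $W$, the set $W^\circ$ of all $\xi$ with $\xi+U_m\subseteq W$ for some $m$ is open, since $\xi+U_m\subseteq W$ implies $\eta+U_{m+c}\subseteq W$ for all $\eta\in\xi+U_{m+c}$. So the sets $\xi+U_k$ form a neighborhood base at $\xi$. Addition is continuous because $(\xi+U_{k+c})+(\eta+U_{k+c})\subseteq\xi+\eta+U_k$, and negation because $U_k$ is symmetric. We often return from $X$ to $G$ by
\begin{equation}\label{eq:lift}
\pi(x)\in U_k\ \Longrightarrow\ x\in{}^*\!A_{\omega-k}+H\subseteq{}^*\!A_{\omega-k+c}.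
\end{equation}
It shows that $\bigcap_kU_k=\{0\}$. Hence $X$ is Hausdorff: if $\xi-\eta\notin U_k$, then $\xi+U_{k+c}$ and $\eta+U_{k+c}$ are disjoint.

\begin{lemma}\label{lem:compact}
If $E\subseteq{}^*\!A_{\omega+j}$ is internal, $j\in\mathbb Z$, then $\pi(E)$ is compact.
\end{lemma}

\begin{proof}
We may take $j\ge0$. Suppose that an open cover of $\pi(E)$ has no finite subcover, and call a subset of $E$ \emph{bad} if its image is not covered by finitely many sets of the cover. Put $E^0=E$. By Lemma~\ref{lem:cover} and (U2), for each $s\ge1$ finitely many translates $y+{}^*\!A_{\omega-s}$ cover $E$. If $E^{s-1}$ is internal and bad, then one of the finitely many internal sets $E^{s-1}\cap(y+{}^*\!A_{\omega-s})$ is bad; call it $E^s$. Bad sets are nonempty, so (U3) gives $x\in\bigcap_sE^s$. Let $W$ be a set of the cover with $\pi(x)\in W$, and $\pi(x)+U_k\subseteq W$ with $k\ge0$. Two elements of $E^{k+c}$ differ by an element of ${}^*\!A_{\omega-k}$, so $\pi(E^{k+c})\subseteq\pi(x)+U_k\subseteq W$, and $E^{k+c}$ is not bad.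
\end{proof}

Thus each $U_k$ is a compact neighborhood of $0$, and $X$ is a locally compact abelian group: an abelian Hausdorff topological group in which $0$ has a compact neighborhood.

The two examples give the following. In base $-2$, the map $[x_i]\mapsto\lim_{\mathcal U}x_i/2^{\omega_i}$ is a homomorphism from $G$ onto $\mathbb R$ with kernel $H$, and it maps ${}^*\!A_{\omega-k}$ onto the real interval of radius $2^{-k}/3$ about $0$; so $X_\omega\cong\mathbb R$. The construction of $X_\omega$ used only sums and growth, so it applies to Example~\ref{ex:circle}. There take $\omega_i=h_i+i-1$. For $s\ge0$, an element $[x_i]$ with $|x_i|\le2M_i$ lies in $[B_{\omega_i-s}]$ if and only if $x_i/M_i$ is within $2^{-s-1}$ of an integer for almost all $i$. So the image in $X_\omega$ of the internal set $[\,[-M_i,M_i]\,]$ is a circle with coordinate $\lim_{\mathcal U}x_i/M_i\bmod1$.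

Let $\mu$ be a Haar measure on $X$: a translation-invariant regular Borel measure, finite on compact sets and positive on nonempty open sets. It is unique up to a factor, and $0<\mu(U_k)<\infty$. The sumsets $tU_k=\pi(t\,{}^*\!A_{\omega-k})$ are compact. The next lemma links the analysis on $X$ to the numbers that the automaton controls.

\begin{lemma}\label{lem:measure}
For all integers $k\ge0$ and $t\ge1$,
\[
\frac{\mu(tU_k)}{\mu(U_k)}\le v_t(\omega-k)\le\frac{\mu((t+1)U_k)}{\mu(U_{k+2c})}.
\]
\end{lemma}

\begin{proof}
Put $\nu=\omega-k$. Cover $t\,{}^*\!A_\nu$ by $v_t(\nu)$ translates $y_h+{}^*\!A_\nu$. By minimality each meets $t\,{}^*\!A_\nu$, so $y_h\in G$. Applying $\pi$ covers $tU_k$ by $v_t(\nu)$ translates of $U_k$, which gives the left inequality.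

Call a finite set $F\subseteq t\,{}^*\!A_\nu$ \emph{separated} if the sets $g+{}^*\!A_{\nu-c}$, $g\in F$, are pairwise disjoint. For such $F$ the sets $\pi(g)+U_{k+2c}$ are pairwise disjoint: if $\pi(g)+\pi(b)=\pi(g')+\pi(b')$ with $b,b'\in{}^*\!A_{\nu-2c}$, then $g+(b-b')=g'+z$ with $z\in H$, and both $b-b'$ and $z$ lie in ${}^*\!A_{\nu-c}$, so $g=g'$. These sets lie in $(t+1)U_k$, hence $|F|\,\mu(U_{k+2c})\le\mu((t+1)U_k)$. So there is a separated set $F$ of largest size. For every $x\in t\,{}^*\!A_\nu$ the set $x+{}^*\!A_{\nu-c}$ meets some $g+{}^*\!A_{\nu-c}$, and then $x\in g+{}^*\!A_\nu$. Therefore $v_t(\nu)\le|F|$.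
\end{proof}

\section{No compact connected subgroups}\label{sec:nocompact}

Let $\mathbb T=\mathbb R/\mathbb Z$. We use three facts about a locally compact abelian group $X$; see \cite{HR}.

\smallskip
\noindent\textbf{(L1)} $X$ is topologically isomorphic to $\mathbb R^a\times X_1$, where $a\ge0$ is an integer and $X_1$ is a locally compact abelian group with a compact open subgroup.

\smallskip
\noindent\textbf{(L2)} For every $z\ne0$ in $X$ there is a continuous homomorphism $\chi\colon X\to\mathbb T$ with $\chi(z)\ne0$.

\smallskip
\noindent\textbf{(L3)} (Weil's formula.) Let $\Lambda$ be a closed subgroup. For a continuous compactly supported $\varphi$ on $X$ and a Haar measure $\lambda$ on $\Lambda$, the function $x+\Lambda\mapsto\int_\Lambda\varphi(x+l)\,d\lambda(l)$ is continuous and compactly supported on $X/\Lambda$, and Haar measures can be normalized so that its integral over $X/\Lambda$ equals $\int_X\varphi\,d\mu$ for all $\varphi$.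

\begin{proposition}\label{prop:nocompact}
For every infinite level $\omega$, the group $X_\omega$ has no nontrivial compact connected subgroup.
\end{proposition}

The case $X=\mathbb T$, with arcs as neighborhoods, shows the idea. For a fixed arc $U$, the measure $\mu(tU)$ is bounded as $t\to\infty$: at this scale the group has dimension $0$. For fixed $t$ and arcs $U$ shorter than $1/t$, $\mu(tU)=t\mu(U)$: at small scales it has dimension $1$. By Lemma~\ref{lem:measure}, $v_t$ would be bounded independently of $t$ at one level and at least $t$ at all deep levels, whereas by Lemma~\ref{lem:period} it takes the same value at levels $p_t$ apart. In general we do not know the shape of $U_k$, and the lower bound must be relative to $\mu(U_k)$ itself. We therefore map $X$ onto $\mathbb R^a\times\mathbb T$, where dilation is understood, and compare fibers.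

\begin{lemma}\label{lem:fiber}
Let $X=X_\omega$, let $\Psi\colon X\to Y=\mathbb R^a\times\mathbb T$ be a continuous, open, surjective homomorphism, let $t\ge1$, and let $J\subseteq\mathbb T$ be the image of the real interval $(-\frac1{2t},\frac1{2t})$. If $E\subseteq X$ is compact and $\Psi(E)\subseteq\mathbb R^a\times J$, then $\mu(tE)\ge t^{a+1}\mu(E)$.
\end{lemma}

\begin{proof}
Let $\Lambda=\ker\Psi$. Since $\Psi$ is open, it identifies $X/\Lambda$ with $Y$ as topological groups. Normalize $\lambda$ on $\Lambda$ and $dy$ on $Y$ as in (L3). For compact $E'\subseteq X$ and $y\in Y$ let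
\[
f_{E'}(y)=\lambda\{l\in\Lambda:x+l\in E'\},\qquad x\in\Psi^{-1}(y)\text{ arbitrary},
\]
the measure of the fiber of $E'$ over $y$. We claim that $f_{E'}$ is Borel and $\mu(E')=\int_Yf_{E'}\,dy$. By Urysohn's lemma there are continuous compactly supported $\varphi_m\colon X\to[0,1]$ equal to $1$ on $E'$ and to $0$ outside $E'+U_m$; replacing $\varphi_m$ by $\min(\varphi_0,\dots,\varphi_m)$ makes the sequence decreasing. As $E'$ is closed, each $\xi\notin E'$ has $(\xi+U_m)\cap E'=\emptyset$, that is $\xi\notin E'+U_m$, for some $m$; so $\varphi_m$ decreases pointwise to the indicator of $E'$. By dominated convergence on $\Lambda$, the continuous functions that (L3) attaches to the $\varphi_m$ decrease pointwise to $f_{E'}$, and dominated convergence on $X$ and on $Y$ proves the claim.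

Next, $f_{tE}(ty)\ge f_E(y)$ for all $y\in Y$. If $y\notin\Psi(E)$, then $f_E(y)=0$. Otherwise take $x\in E$ with $\Psi(x)=y$ and $S=\{l\in\Lambda:x+l\in E\}$. Then $tx+S=(t-1)x+(x+S)\subseteq tE$ and $\Psi(tx)=ty$, so $f_{tE}(ty)\ge\lambda(S)=f_E(y)$.

The measure $dy$ is a multiple of Lebesgue measure. In real coordinates, $y\mapsto ty$ is the dilation of $\mathbb R^a\times(-\frac1{2t},\frac1{2t})$ onto $\mathbb R^a\times(-\frac12,\frac12)$, a bijection with Jacobian $t^{a+1}$; let $Y'\subseteq Y$ be its image. Since $f_E$ vanishes outside $\mathbb R^a\times J$,
\[
\mu(tE)\ge\int_{Y'}f_{tE}(y')\,dy'=t^{a+1}\int_{\mathbb R^a\times J}f_{tE}(ty)\,dy\ge t^{a+1}\int_{\mathbb R^a\times J}f_E(y)\,dy=t^{a+1}\mu(E).\qedhere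
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nocompact}]
Write $X=\mathbb R^a\times X_1$ as in (L1), with a compact open subgroup $V\le X_1$.

\emph{Upper bound at one level.} The set $\mathbb R^a\times V$ is a neighborhood of $0$, so it contains some $U_{k_1}$ with $k_1\ge0$. By compactness, $U_{k_1}\subseteq W=I^a\times V$ for a real interval $I$ of some radius $r>0$ about $0$. Since $V$ is a subgroup, $(t+1)U_{k_1}\subseteq((t+1)I)^a\times V$, and this set is covered by $(t+1)^a$ translates of $W$. Lemma~\ref{lem:measure} gives
\begin{equation}\label{eq:upper}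
v_t(\omega-k_1)\le C_1(t+1)^a\quad\text{for all }t\ge1,\qquad C_1=\mu(W)/\mu(U_{k_1+2c}),
\end{equation}
and $C_1$ does not depend on $t$.

\emph{Lower bound at deep levels.} Suppose that $K\ne0$ is a compact connected subgroup of $X$. Its projection to $\mathbb R^a$ is a bounded subgroup, hence trivial, so $K\subseteq X_1$. By (L2) there is a continuous homomorphism $\chi\colon X_1\to\mathbb T$ that is nontrivial on $K$. The image $\chi(K)$ is a connected subgroup with more than one point. It contains an arc ending at $0$, and an arc generates $\mathbb T$, so $\chi(K)=\mathbb T$. The map $\chi$ is open: the continuous bijection $K/(K\cap\ker\chi)\to\mathbb T$ of compact Hausdorff spaces is a homeomorphism, so $\chi|_K$ is open, and for every neighborhood $W'$ of $0$ in $X_1$ the set $\chi(W')\supseteq\chi(W'\cap K)$ is a neighborhood of $0$ in $\mathbb T$. Hence $\Psi(u,z)=(u,\chi(z))$ satisfies the hypotheses of Lemma~\ref{lem:fiber}. Given $t$ and the arc $J$ of that lemma, the set $\Psi^{-1}(\mathbb R^a\times J)$ is a neighborhood of $0$, so it contains $U_k$ for all $k\ge k_0(t)$. Lemmas~\ref{lem:fiber} and~\ref{lem:measure} give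
\begin{equation}\label{eq:lower}
v_t(\omega-k)\ge t^{a+1}\quad\text{for all }k\ge k_0(t).
\end{equation}

\emph{Comparison.} The bounds \eqref{eq:upper} and \eqref{eq:lower} concern different levels, and $k_0(t)$ may exceed $k_1$. Fix $t$ and choose $j\ge0$ with $k_1+jp_t\ge k_0(t)$. For almost all $i$ the number $\omega_i-k_1-jp_t$ is so large that Lemma~\ref{lem:period} gives $v_t(\omega_i-k_1-jp_t)=v_t(\omega_i-k_1)$. Therefore $t^{a+1}\le C_1(t+1)^a$. This holds for every $t\ge1$, and it is false for large $t$.
\end{proof}

\begin{remark}
Periodicity is used only in the comparison, and the circle in Example~\ref{ex:circle} shows that the proposition fails without it. Connectedness is used only to obtain $\chi(K)=\mathbb T$, and it cannot be dropped. Let $\Gamma=\bigoplus_{\mathbb N}\mathbb Z/2$, written as binary words without trailing zeros and added digit by digit. Each $A_n$ is a subgroup and $A_n\ne A_{n-1}$ for $n\ge1$, so $U_0$ is a nontrivial compact subgroup of $X_\omega$.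
\end{remark}

\section{Coarse convexity in $\mathbb Z$ and in $\mathbb Z^d$}\label{sec:convexity}

We translate Proposition~\ref{prop:nocompact} into a statement about finite levels. A set $S_n$ whose image in the limit is to be a connected subgroup must be closed under addition up to elements of $A_n$, and its points must be reachable from $0$ by steps in $A_n$.

\begin{proposition}\label{prop:criterion}
Let $r\ge1$ be an integer and let $S_n\subseteq\Gamma$, $n\ge n_0$, be finite symmetric sets containing $0$. Suppose that for all $n\ge n_0$:
\begin{enumerate}
\item[(i)] $S_n+S_n\subseteq S_n+rA_n$;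
\item[(ii)] for every $x\in S_n$ there is a walk $0=y_0,y_1,\dots,y_M=x$ in $S_n+rA_n$ with $y_{j+1}-y_j\in A_n$ for all $j<M$.
\end{enumerate}
Then there is $\kappa\ge1$ such that $S_n\subseteq A_{n+\kappa}$ for all $n\ge n_0$.
\end{proposition}

\begin{proof}
Suppose not. For each $i\ge1$ choose $\nu_i\ge n_0$ with $S_{\nu_i}\not\subseteq A_{\nu_i+i}$, and let $\omega_i$ be the least level with $S_{\nu_i}\subseteq A_{\omega_i}$; then $\omega_i>\nu_i+i$. Put $\omega=[\omega_i]$, $\nu=[\nu_i]$, $S=[S_{\nu_i}]$. The level $\omega$ is infinite, and by (U1)
\[
S\subseteq{}^*\!A_\omega,\qquad S\not\subseteq{}^*\!A_{\omega-1},\qquad{}^*\!A_\nu\subseteq H,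
\]
the last because $\nu_i\le\omega_i-k$ for $i\ge k$. The choice of $\omega_i$ as the least level is what makes $S$ visible in $X_\omega$ while ${}^*\!A_\nu$ disappears. Let $K=\pi(S)$. Since $H$ is a group, $r\,{}^*\!A_\nu\subseteq H$, and so
\begin{equation}\label{eq:absorb}
S+r\,{}^*\!A_\nu\subseteq G,\qquad\pi(S+r\,{}^*\!A_\nu)=K .
\end{equation}
We show that $K$ contradicts Proposition~\ref{prop:nocompact}. It is symmetric and contains $0$, and $K+K\subseteq K$ by (i) and \eqref{eq:absorb}, so it is a subgroup. It is compact by Lemma~\ref{lem:compact}. It is nontrivial because $H\subseteq{}^*\!A_{\omega-1}$ gives $S\not\subseteq H$.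

It remains to show that $K$ is connected. Suppose that $K$ is the disjoint union of nonempty closed sets $K_1\ni0$ and $K_2$. A walk as in (ii) from $0$ to a point over $K_2$ has steps in $H$, so no step changes the image in $X$; but the length $M_i$ of the walk at index $i$ may tend to infinity, and ordinary induction does not reach its end. The remedy is to describe $K_1$ by an internal set. The compact set $K_2-K_1$ does not contain $0$, so it misses some $U_k$ with $k\ge0$, and $(K_1+U_k)\cap K_2=\emptyset$. By compactness there are $g_1,\dots,g_m\in G$ with $\pi(g_h)\in K_1$ and $K_1\subseteq\bigcup_h(\pi(g_h)+U_{k+c})$. Let $E=\bigcup_h(g_h+{}^*\!A_{\omega-k})$, an internal set. For $z\in G$ with $\pi(z)\in K$ we have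
\begin{equation}\label{eq:internal}
\pi(z)\in K_1\iff z\in E .
\end{equation}
Indeed, if $\pi(z)\in K_1$, then $\pi(z-g_h)\in U_{k+c}$ for some $h$, and $z-g_h\in{}^*\!A_{\omega-k}$ by \eqref{eq:lift}. If $z\in E$, then $\pi(z)\in K_1+U_k$, so $\pi(z)\notin K_2$.

Write $E=[E_i]$ and choose $x=[x_i]\in S$ with $\pi(x)\in K_2$. By \eqref{eq:internal}, $0\in E$ and $x\notin E$, so for almost all $i$ we have $x_i\in S_{\nu_i}$, $0\in E_i$ and $x_i\notin E_i$. For such $i$, a walk from $0$ to $x_i$ as in (ii) has consecutive points $y_i\in E_i$ and $y_i'\notin E_i$. Then $y=[y_i]\in E$ and $y'=[y_i']\notin E$ lie in $S+r\,{}^*\!A_\nu$, and $y'-y\in{}^*\!A_\nu\subseteq H$. So $\pi(y)=\pi(y')\in K$ by \eqref{eq:absorb}, which contradicts \eqref{eq:internal}.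
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:intervals}]
Apply Proposition~\ref{prop:criterion} with $S_n=[-N_n,N_n]$ and $r=1$. If $x,y\in S_n$, then $x+y-\varepsilon N_n\in S_n$ for some $\varepsilon\in\{-1,0,1\}$, and $\varepsilon N_n\in A_n$; this is (i). For (ii), walk from $0$ to $x$ inside $S_n$ with steps $\pm1\in A_{n_0}\subseteq A_n$.
\end{proof}

This completes the proofs of Theorem~\ref{thm:main} and Proposition~\ref{prop:cc}.

In $\mathbb Z^d$ the interval is replaced by the lattice points of the convex hull $\operatorname{conv}(A_n)\subseteq\mathbb R^d$. For a convex set $P$ and real $R>0$ let $RP$ be the dilate; then $RP+R'P=(R+R')P$, so for integer $R$ the dilate is the sumset. To obtain condition (i) we dilate the hull by $d+1$, which leaves room for the fractional parts of the coefficients in a convex combination.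

\begin{theorem}\label{thm:Zd}
For every automatic copy of $(\mathbb Z^d,+)$, $d\ge1$, with $A_n$ as in Section~\ref{sec:filtration}, there are $k$ and $n_0$ such that for all $n\ge n_0$
\[
A_n\subseteq\mathbb Z^d\cap\operatorname{conv}(A_n)\subseteq\mathbb Z^d\cap(d+1)\operatorname{conv}(A_n)\subseteq A_{n+k}.
\]
\end{theorem}

\begin{proof}
Let $n\ge n_0$, so that $0,\pm e_1,\dots,\pm e_d\in A_n$, and put $P_n=\operatorname{conv}(A_n)$ and $S_n=\mathbb Z^d\cap(d+1)P_n$. The second inclusion holds because $P_n$ is convex and contains $0$. For the last one we apply Proposition~\ref{prop:criterion} with $r=2d+2$; the set $S_n$ is finite, symmetric, and contains $0$. For every integer $R\ge1$,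
\begin{equation}\label{eq:cara}
\mathbb Z^d\cap RP_n\subseteq S_n+RA_n .
\end{equation}
Indeed, by Carath\'eodory's theorem every point of the convex hull of a set in $\mathbb R^d$ is a convex combination of $d+1$ points of the set. So a lattice point $x\in RP_n$ is $\sum_{i=0}^d\lambda_ia_i$ with $a_i\in A_n$, $\lambda_i\ge0$, $\sum_i\lambda_i=R$. The vector $x'=\sum_i\lfloor\lambda_i\rfloor a_i$ is a sum of at most $R$ elements of $A_n$, so $x'\in RA_n$ since $0\in A_n$. The lattice point $x-x'=\sum_i(\lambda_i-\lfloor\lambda_i\rfloor)a_i$ has nonnegative coefficients with sum at most $d+1$, so it lies in $(d+1)P_n$, again since $0\in A_n$.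

Condition (i) follows from $S_n+S_n\subseteq\mathbb Z^d\cap(2d+2)P_n$ and \eqref{eq:cara}. For (ii), let $x\in S_n$. Divide the segment from $0$ to $x$, which lies in $(d+1)P_n$, by points $0=p_0,\dots,p_m=x$ such that consecutive points differ by less than $\frac12$ in each coordinate. Round each coordinate of $p_j$ to a nearest integer, obtaining $z_j\in\mathbb Z^d$ with $z_0=0$ and $z_m=x$. Corresponding coordinates of $z_j$ and $z_{j+1}$ differ by less than $\frac32$, hence by at most $1$, and we pass from $z_j$ to $z_{j+1}$ by changing one coordinate at a time, with steps in $\{0,\pm e_1,\dots,\pm e_d\}\subseteq A_n$. Each coordinate of an intermediate point $y$ is a coordinate of $z_j$ or of $z_{j+1}$, hence within $1$ of that of $p_j$. So $y-p_j$ has $\ell^1$-norm at most $d$, that is, $y-p_j\in d\operatorname{conv}\{\pm e_1,\dots,\pm e_d\}\subseteq dP_n$, and $y\in\mathbb Z^d\cap(2d+1)P_n$. By \eqref{eq:cara}, $y\in S_n+(2d+1)A_n\subseteq S_n+rA_n$.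
\end{proof}

\section{Presburger arithmetic, effectivity, and the lexicographic plane}\label{sec:consequences}

\begin{corollary}\label{cor:presburger}
In every automatic copy of $(\mathbb Z,+)$, every relation first-order definable in $(\mathbb Z,+,<)$ is automatic. In particular $f^{-1}(\mathbb N)$ is regular, and the copy restricts to an automatic copy of $(\mathbb N,+)$.
\end{corollary}

\begin{proof}
Combine Theorem~\ref{thm:main} with (F1). The set $\mathbb N$ is defined by $\neg(x<0)$, and addition on $f^{-1}(\mathbb N)$ is the restriction of an automatic relation to a regular language.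
\end{proof}

The proof of Proposition~\ref{prop:intervals} is by contradiction and gives no bound on $\kappa$. The automaton for the order can still be found, because the set of positive integers is characterized by first-order conditions once it is supplied as a predicate.

\begin{proposition}\label{prop:effective}
From automata for $A$ and for the addition relation of an automatic copy $(A,f)$ of $(\mathbb Z,+)$, and the word $f^{-1}(1)$, one can compute an automaton for the order.
\end{proposition}

\begin{proof}
Enumerate the finite automata over $\Sigma$. For each, let $P$ be the intersection of its language with $A$ and test three conditions: $1\in P$; $P+P\subseteq P$; for every $x$, exactly one of $x\in P$, $-x\in P$, $x=0$ holds. They are decidable by (F1). The first two put all positive integers in $P$, and the third then excludes $0$ and the negative integers. Conversely, the set of positive integers satisfies all three, and it is regular by Theorem~\ref{thm:main}, so the search stops. By (F1), an automaton for $\exists z\,(z\in P\wedge x+z=y)$ can be computed from $P$.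
\end{proof}

The word for $1$ cannot be omitted from the input, since $(A,f)$ and $(A,-f)$ would then present the same input and require different outputs.

Finally, order $\mathbb Z^2$ lexicographically: $(u,v)<_{\mathrm{lex}}(u',v')$ if $u<u'$, or $u=u'$ and $v<v'$. Coarse convexity holds in $\mathbb Z^2$ by Theorem~\ref{thm:Zd}, but it does not yield this order.

\begin{proposition}\label{prop:lex}
There is an automatic copy of $(\mathbb Z^2,+)$ in which $<_{\mathrm{lex}}$ is not automatic.
\end{proposition}

\begin{proof}
Take the copy of Nies and Semukhin \cite{NS}, in which no nontrivial cyclic subgroup is regular, and suppose that $<_{\mathrm{lex}}$ is automatic in it. Between $0$ and $(0,v)$ lie only points $(0,v')$ with $|v'|<|v|$. Between $0$ and $(u,v)$ with $u\ne0$ lie all points $(0,v')$ with $v'$ of the sign of $u$. So the cyclic subgroup $\{0\}\times\mathbb Z$ is the set of $x$ such that only finitely many $y$ lie strictly between $0$ and $x$. A subset of the infinite language $A$ is finite if and only if some $z\in A$ is at least as long as all of its words. Hence ``only finitely many $y$'' is expressed by ``there is $z\in A$ with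 $\operatorname{len}(y)\le\operatorname{len}(z)$ for all such $y$'', and (F1) makes $\{0\}\times\mathbb Z$ regular, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Automatic Structures -- Recent Results and Open Questions},
\texttt{http://\allowbreak iopscience.iop.org/\allowbreak article/\allowbreak 10.1088/\allowbreak 1742-6596/\allowbreak 622/\allowbreak 1/\allowbreak 012013/\allowbreak pdf},
doi:10.1088/\allowbreak 1742-6596/\allowbreak 622/\allowbreak 1/\allowbreak 012013/\allowbreak pdf.

\bibitem{HR}
Hewitt and Ross, \emph{Abstract Harmonic Analysis}.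

\bibitem{NS}
Nies and Semukhin, \emph{Finite automata presentable abelian groups}, Ann. Pure Appl. Logic 161 (2009).

\end{thebibliography}
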